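\title{The sharp exponent in the annealed heat kernel bound for the two-dimensional uniform spanning tree}

\begin{abstract}
Let $p_t(0,x)$ be the heat kernel of lazy simple random walk on the uniform spanning tree of $\mathbb Z^2$. Barlow, Croydon and Kumagai bounded its average over the tree from above and below by stretched exponentials, with an explicit exponent in the lower bound. We prove the conjecture that the upper bound holds with the same exponent:
$t^{8/13}\,\mathbb E\,p_t(0,x)\le c_1\exp\bigl(-c_2(|x|^{13/4}/t)^{4/9}\bigr)$ for all $x\in\mathbb Z^2$ and all integers $t\ge1$. The main tool is a quasi-independence property: the law of the tree in a box, given the tree outside a larger concentric box, has a uniformly bounded density with respect to a fixed reference law. The scaling limit shows that a box delays the walk with probability close to one, and a Peierls argument turns this into bounds on exit times and on short paths in the tree.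
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The walk and the question}

Let $\Lambda_n$ be the subgraph of $\mathbb Z^2$ induced by $\{-n,\dots,n\}^2$. The uniform measures on the spanning trees of $\Lambda_n$ converge weakly as $n\to\infty$, and the limit is the law $\mathbb P$ of a random spanning tree $\mathcal U=\mathcal U(\omega)$ of $\mathbb Z^2$, the \emph{uniform spanning tree} (UST). Write $d_{\mathcal U}$ for the graph distance in $\mathcal U$ and $\mu_x\in\{1,2,3,4\}$ for the degree of $x$ in $\mathcal U$. Given $\omega$, let $X$ be the lazy simple random walk on $\mathcal U(\omega)$: at each step it stays put with probability $\frac12$, and with probability $\frac12$ it moves to a uniformly chosen neighbor. Let $P^x_\omega$ be its law started at $x$. The \emph{quenched heat kernel} is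
\[
p_t(x,y)=p_t^\omega(x,y)=\frac{P^x_\omega(X_t=y)}{\mu_y},\qquad t\in\mathbb Z_+,\quad x,y\in\mathbb Z^2 .
\]
The walk is reversible with respect to $\mu$, so $p_t(x,y)=p_t(y,x)$. The \emph{annealed heat kernel} is the average $\mathbb E\,p_t(x,y)$ over the tree.

Let $\kappa=5/4$, the growth exponent of two-dimensional loop-erased random walk, and set
\[
d_f=\frac2\kappa=\frac85,\qquad d_w=\frac{2+\kappa}\kappa=\frac{13}5,\qquad \Phi(t,R)=\Bigl(\frac{R^{d_w}}t\Bigr)^{1/(d_w-1)} .
\]
Heuristically these numbers measure the following. Paths in $\mathcal U$ are loop-erased random walks, so Euclidean distance $r$ corresponds to tree distance $r^\kappa$. A $d_{\mathcal U}$-ball of radius $R$ then occupies a region of Euclidean size $R^{1/\kappa}$ and has about $R^{d_f}$ vertices. In a tree the resistance across such a ball is of order $R$, and an exit time is resistance times volume, $R^{1+d_f}=R^{d_w}$. In Euclidean terms, a box of side $r$ is crossed in time $r^{2+\kappa}$. By time $t$ the walk has spread over about $t^{d_f/d_w}=t^{8/13}$ vertices, so one expects $p_t(0,0)\approx t^{-d_f/d_w}$. The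 question is how fast the annealed kernel decays away from the diagonal. Let $|x|$ be the Euclidean norm, and put
\[
\beta_*=\frac{d_w-1}{\kappa d_w-1}=\frac{32}{45}.
\]

\begin{theorem}[Barlow--Croydon--Kumagai]\label{thm:BCK}
There exist constants $c_1,c_2>0$ and exponents $0<\beta_2\le\beta_1<1$ such that for all $x\in\mathbb Z^2$ and all integers $t\ge1$ with $t\ge|x|^\kappa$,
\begin{equation}\label{eq:BCK}
c_2\exp\bigl(-c_1\Phi(t,|x|^\kappa)^{\beta_1}\bigr)\le t^{d_f/d_w}\,\mathbb E\,p_t(0,x)\le c_1\exp\bigl(-c_2\Phi(t,|x|^\kappa)^{\beta_2}\bigr).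
\end{equation}
The lower bound holds with $\beta_1=\beta_*$.
\end{theorem}

Call $\beta_2>0$ \emph{admissible} if, for some constants $c_1,c_2>0$, the upper bound in \eqref{eq:BCK} holds with this $\beta_2$ for all $x$ and all integers $t\ge1$ with $t\ge|x|^\kappa$. The conjecture posed in \cite{Lecture} is that $\beta_*$ is the right exponent, that is, that $\beta_*$ is admissible. We prove it.

\subsection{Results}

Since $\kappa d_w=2+\kappa$, the conjectured exponent has a simple Euclidean form:
\[
\Phi(t,\rho^\kappa)^{\beta_*}=N(\rho,t):=\Bigl(\frac{\rho^{2+\kappa}}t\Bigr)^{1/(1+\kappa)}=\Bigl(\frac{\rho^{13/4}}{t}\Bigr)^{4/9}.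
\]

\begin{theorem}\label{thm:main}
There are $c_1,c_2>0$ such that for all $x\in\mathbb Z^2$ and all integers $t\ge1$,
\[
t^{d_f/d_w}\,\mathbb E\,p_t(0,x)\le c_1e^{-c_2N(|x|,t)} .
\]
\end{theorem}

The restriction $t\ge|x|^\kappa$ is not needed. Let $B(\rho)=\{y\in\mathbb Z^2:|y|_\infty\le\rho\}$, and let $\sigma_\rho$ be the exit time of $X$ from $B(\rho)$.

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] For every $q\ge1$ there are $c_1,c_2>0$ such that $\mathbb E\bigl[(t^{d_f/d_w}p_t(0,x))^q\bigr]\le c_1e^{-c_2N(|x|,t)}$ for all $x\in\mathbb Z^2$ and all integers $t\ge1$.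
\item[(b)] There are $c,C>0$ such that $\mathbb E\,P^0_\omega(\sigma_\rho\le t)\le Ce^{-cN(\rho,t)}$ for all integers $\rho,t\ge1$.
\item[(c)] An exponent $\beta_2>0$ is admissible if and only if $\beta_2\le\beta_*$.
\item[(d)] There are $c,C>0$ such that for all integers $\rho\ge1$ and all real $\lambda\ge1$,
\[
\mathbb P\Bigl(\min_{y\notin B(\rho)}d_{\mathcal U}(0,y)\le\lambda^{-1}\rho^\kappa\Bigr)\le Ce^{-c\lambda^4}.
\]
Here $4=1/(\kappa-1)$.
\end{itemize}
\end{theorem}

Theorem \ref{thm:main} is the case $q=1$ of (a). Combined with the lower bound of Theorem \ref{thm:BCK}, it gives constants $c,C,c',C'>0$ such that, for all $x\in\mathbb Z^2$ and all integers $t\ge1$ with $t\ge|x|^\kappa$,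
\[
c\,e^{-C\,\Phi(t,|x|^\kappa)^{32/45}}\le t^{d_f/d_w}\,\mathbb E\,p_t(0,x)\le C'e^{-c'\,\Phi(t,|x|^\kappa)^{32/45}} .
\]

\subsection{Where the exponent comes from}

The following count is heuristic and is not used later. Let $\rho=|x|$, and let $t$ be much smaller than $\rho^{2+\kappa}$, so that the walk must hurry to reach $x$.

In a typical tree the path from $0$ to $x$ has length $R=\rho^\kappa$. Cut it into $R/s$ pieces of length $s$, with $s$ chosen so that $(R/s)s^{d_w}=t$. Crossing each piece forward at typical speed costs a constant factor, so the total cost is $e^{-cR/s}$, and $R/s=\Phi(t,R)$. This suggests the exponent $1$ in \eqref{eq:BCK}.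

The average over trees, however, also sees atypical trees. Join $0$ to $x$ by a straight row of $\rho/r$ boxes of side $r$, with $r$ chosen so that $(\rho/r)r^{2+\kappa}=t$; then $\rho/r=N(\rho,t)$. Suppose the tree path runs straight through this row. Its length is then $(\rho/r)r^\kappa=\lambda^{-1}\rho^\kappa$ with $\lambda=(\rho/r)^{\kappa-1}$. If each box costs a constant factor, this tree has probability $e^{-c\rho/r}=e^{-c\lambda^4}$, and the walk pays another $e^{-c\rho/r}$ to run along it. Since $N=\Phi^{\beta_*}\le\Phi$ when $\Phi\ge1$, this strategy is the cheaper one. Theorem \ref{thm:main} says that no strategy is cheaper still, and Theorem \ref{thm:more}(d) bounds the probability of such a short path.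

\subsection{The argument on $\mathbb Z$, and what changes on the tree}\label{sec:toy}

The upper bound reverses this count: to get far the walk must cross many boxes, and each box is slow with positive probability. The argument is complete in a few lines for the lazy walk on $\mathbb Z$. We first record the large deviation bound that it needs. Let $\xi_1,\dots,\xi_m$ be $\{0,1\}$-valued with $P(\xi_k=1\mid\xi_1,\dots,\xi_{k-1})\ge\delta$ for all $k$. Then
\begin{equation}\label{eq:chernoff}
P\bigl(\xi_1+\dots+\xi_m\le\tfrac12\delta m\bigr)\le e^{-\delta m/8}.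
\end{equation}
Indeed, $E[e^{-\xi_k/2}\mid\xi_1,\dots,\xi_{k-1}]\le1-\delta(1-e^{-1/2})\le e^{-3\delta/8}$, and Markov's inequality bounds the left side by $e^{\delta m/4}e^{-3\delta m/8}$.

\begin{example}\label{ex:Z}
Let $X$ be the lazy walk on $\mathbb Z$ from $0$; its increments have variance $\frac12$. Fix integers $1\le r\le\rho$ and let $M=\lfloor\rho/r\rfloor$. Let $t_0=0$, and let $t_{i+1}$ be the first time after $t_i$ at which $|X-X_{t_i}|=r$. Before time $t_M$ we have $|X|<Mr\le\rho$, so the exit time $\sigma_\rho$ from $[-\rho,\rho]$ is at least $t_M$. Call step $i$ slow if $t_{i+1}-t_i>r^2$. The steps are independent, and by Kolmogorov's inequality each is slow with probability at least $1-(r^2/2)/r^2=\frac12$. If $\sigma_\rho\le\frac14Mr^2$, then at most $M/4$ of the first $M$ steps are slow. By \eqref{eq:chernoff} with $\delta=\frac12$,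
\[
P\bigl(\sigma_\rho\le\tfrac14Mr^2\bigr)\le e^{-M/16}.
\]
With $t=\frac14Mr^2\approx\frac14\rho r$ we have $M\approx\rho^2/(4t)$, which is the Gaussian bound. Replacing the crossing time $r^2$ by $r^{2+\kappa}$ gives $t\approx\rho r^{1+\kappa}$ and $M\approx N(\rho,t)$.
\end{example}

Three things change on $\mathcal U$. First, a box need not be slow: the tree may contain a short path across it. Section \ref{sec:slow} shows that a box is slow, from every entrance point, with probability as close to $1$ as we wish. Second, different boxes are not independent. Section \ref{sec:quasi} proves the substitute: well separated boxes all fail with probability at most $(C_*\varepsilon)^k$, where $\varepsilon$ is the failure probability of one box and $k$ is their number. Third, in the plane the walk chooses its route after seeing the tree, so every route must contain many slow boxes. There are exponentially many routes, which is why $\varepsilon$ must be small; this Peierls argument is in Section \ref{sec:exit} and proves (b) and (d). Section \ref{sec:heat} adds the prefactor $t^{-d_f/d_w}$.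

\section{Tools}\label{sec:tools}

\subsection{Notation}

For $z\in\mathbb Z^2$ and real $s\ge0$ let $B(z,s)=\{y\in\mathbb Z^2:|y-z|_\infty\le s\}$ and $B(s)=B(0,s)$. For $A\subset\mathbb Z^2$, $E(A)$ is the set of lattice edges with both endpoints in $A$, and $A^{(s)}$ is the set of lattice points within $|\cdot|_\infty$-distance $s$ of $A$. The closed $d_{\mathcal U}$-ball is $B_{\mathcal U}(x,R)$, and $|A|$ is the cardinality of a set $A$. The letters $r,L,\rho,\varrho$ denote integers when they are radii of boxes. The letters $c,C$ denote positive universal constants that may change from line to line, and $r_1\ge1000$ is a universal integer, taken as large as the proofs require.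

An \emph{$s$-net} of $A$ is a subset $N\subset A$ that meets $B(v,s)$ for each $v\in A$. A maximal subset of $A$ whose points have mutual $|\cdot|_\infty$-distance at least $s$ is an $s$-net. If $A\subset B(4r)$ and $s=\varepsilon r$ with $\varepsilon\le1$, such a subset has at most $81\varepsilon^{-2}$ points, because at most $(8/\varepsilon+1)^2$ half-open squares of side $s$ cover $B(4r)$ and each contains at most one point. All nets below are of this kind and are chosen deterministically.

Finite graphs may have multiple edges but no loops; loops created by a contraction are deleted. For a finite connected graph $G$, $Z(G)$ is the number of its spanning trees, and $P_G$ is the law of a uniform spanning tree $T$. For a vertex set $A$, $G/A$ is $G$ with $A$ contracted to one vertex; for an edge set $F$, $G/F$ is $G$ with each edge of $F$ contracted. If $W$ is a subtree of a tree $T$, the \emph{$T$-path from $y$ to $W$} is the unique path in $T$ from $y$ that meets $W$ only at its last vertex.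

\subsection{Spanning trees and networks}

Every edge has unit resistance, and $R_{\mathrm{eff}}$ denotes effective resistance. We use the following textbook facts.
\begin{itemize}
\item[(T1)] \emph{Conditioning.} Given $F\subset T$ and $F'\cap T=\emptyset$ (an event of positive probability), $T\setminus F$ is a uniform spanning tree of the graph $G$ with $F$ contracted and $F'$ deleted.
\item[(T2)] \emph{Kirchhoff and Rayleigh.} $P_G(e\in T)$ is the effective resistance $R_{\mathrm{eff}}(e;G)$ between the endpoints of $e$. Contractions do not increase effective resistances, and deletions do not decrease them.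
\item[(T3)] \emph{Matrix-tree theorem.} Let $\emptyset\ne B\subset V(G)$ and $A=V(G)\setminus B$, and let $P_A$ be the restriction to $A\times A$ of the transition matrix of simple random walk on $G$. Then $Z(G/B)=\prod_{v\in A}\deg(v)\cdot\det(I-P_A)$.
\item[(T4)] \emph{Green density and Nash-Williams.} Let $A$ be a finite proper vertex subset of a connected locally finite graph. Let $g(u,v)$ be the expected number of visits to $v$ of simple random walk from $u$ before it leaves $A$, divided by $\deg(v)$. Then $g$ is symmetric and $g(u,u)=R_{\mathrm{eff}}(u,A^c)$. If $\Pi_1,\dots,\Pi_j$ are disjoint edge sets, each meeting every path from $u$ to $A^c$, then $R_{\mathrm{eff}}(u,A^c)\ge\sum_\ell|\Pi_\ell|^{-1}$.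
\item[(T5)] \emph{Wilson's algorithm.} The loop erasure of a finite walk is obtained by erasing its cycles in the order in which they are closed. Fix a finite subtree $W$ of $G$ (the root) and an ordering of the vertices. Run simple random walk from the first vertex until it hits $W$, add its loop erasure to $W$, and repeat with the next vertex and the enlarged tree. The law of the output does not depend on the ordering. If $W$ is a single vertex, the output has law $P_G$; once some branches have produced a subtree $W$, the rest is Wilson's algorithm with root $W$. All this holds on $\mathbb Z^2$, which is recurrent, and the output from a single vertex has law $\mathbb P$. In particular $\mathbb P$ is invariant under the automorphisms of $\mathbb Z^2$.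
\item[(T6)] \emph{The infinite tree} (Pemantle; Benjamini, Lyons, Peres and Schramm). $P_{\Lambda_n}(\mathcal A)\to\mathbb P(\mathcal A)$ for every event $\mathcal A$ determined by finitely many edges, and $\mathcal U$ has one end: each vertex starts exactly one infinite path (its \emph{ray}), and any two rays merge. The ray from $0$ is the infinite loop-erased random walk, the limit in law of the loop erasures of simple random walk from $0$ stopped on leaving larger and larger discs.
\end{itemize}

\subsection{Simple random walk on $\mathbb Z^2$}

Let $S$ be simple random walk on $\mathbb Z^2$. Let $\gamma:[0,b]\to\mathbb R^2$ be a polygonal curve parametrized by arc length. We say that $S$ \emph{follows $\gamma$ within $s$} if for some $n$ the polygonal path through $S_0,\dots,S_n$ has a continuous monotone parametrization $\tilde S:[0,b]\to\mathbb R^2$ with $|\tilde S(a)-\gamma(a)|_\infty\le s$ for all $a$.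

\begin{lemma}\label{lem:follow}
For $\zeta\in(0,1)$ and $\ell<\infty$ there are $c_0,r_0>0$ such that the following holds. If $r\ge r_0$, if $\gamma$ has length at most $\ell r$, and if $|S_0-\gamma(0)|_\infty\le1$, then $S$ follows $\gamma$ within $\zeta r$ with probability at least $c_0$.
\end{lemma}

\begin{proof}
Let $s=\zeta r/8\ge1$. Cut $\gamma$ at points $\gamma_0,\dots,\gamma_k$ into $k\le8\ell/\zeta+1$ pieces of length at most $s$. Let $n_0=0$, and let $n_{i+1}$ be the first time $n\ge n_i$ with $|S_n-\gamma_{i+1}|_\infty\le s$. Then $|\gamma_{i+1}-S_{n_i}|_\infty\le2s$, so the target square contains one of the $81$ squares $S_{n_i}+s\bigl(a+[-\frac12,\frac12]^2\bigr)$ with $a\in(\frac12\mathbb Z)^2\cap[-2,2]^2$. For each such $a$, planar Brownian motion from $0$ has positive probability to enter the interior of $a+[-\frac12,\frac12]^2$ while staying in $(-3,3)^2$ during the time interval $[0,1]$. This is an open set of paths, so by Donsker's invariance principle, for $s$ large, the walk stays within $3s$ of $S_{n_i}$ during $[n_i,n_{i+1}]$ with conditional probability at least $c$. If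 this happens for all $i$, then during $[n_i,n_{i+1}]$ the interpolated walk is within $3s+s+s<\zeta r$ of every point of the piece from $\gamma_i$ to $\gamma_{i+1}$, and we match the pieces. By the strong Markov property the probability is at least $c^k$.
\end{proof}

For $s>0$ let $A_s=\{v\in\mathbb Z^2:\bigl||v|_\infty-\frac{3r}2\bigr|\le sr\}$, an annulus around the square of radius $3r/2$. Let $u_0=(\lfloor3r/2\rfloor,0)$ and $V_0=\{v:|v|_\infty=\lceil5r/2\rceil\}$.

\begin{lemma}\label{lem:srw}
There are universal $c,C>0$ such that the following hold, in \textup{(W2)--(W4)} for $r\ge r_1$.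
\begin{itemize}
\item[(W1)] Let $\varrho\ge1$ be an integer and $y\in B(v,\varrho)$. With probability at least $c$, the walk from $y$ visits, before leaving $B(v,4\varrho)$, every lattice path from $B(v,\varrho)$ to $\mathbb Z^2\setminus B(v,4\varrho)$.
\item[(W2)] From every point of $B(\lceil5r/2\rceil)$, the walk hits $B(r)$ before leaving $B(3r)$ with probability at least $c$.
\item[(W3)] From every point of $A_{0.2}$, the walk hits $B(u_0,r/1000)$ before leaving $A_{0.3}$ with probability at least $c$.
\item[(W4)] If $h\ge0$ on $B(3r)$ and $h(v)$ is the average of $h$ over the four neighbors of $v$ for all $v\in B(3r-1)\setminus B(2r)$, then $\max_{V_0}h\le C\min_{V_0}h$.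
\end{itemize}
\end{lemma}

\begin{proof}
(W1) Take $v=0$. For bounded $\varrho$, let the walk go right from $y$ to the set $\{|z|_\infty=\varrho+1\}\subset B(4\varrho)$ and then once around it. This has probability at least $4^{-(10\varrho+9)}$, and every path in question passes through that set.

For large $\varrho$ let $\gamma$ be the polygonal curve through $y$, $(3\varrho,2\varrho)$, $(-2\varrho,2\varrho)$, $(-2\varrho,-2\varrho)$, $(2\varrho,-2\varrho)$, $(2\varrho,3\varrho)$. Its length is at most $23\varrho$. It passes the corner $p=(2\varrho,2\varrho)$ horizontally at a parameter $a$ on its second segment and vertically at a parameter $b$ on its last segment, and $\gamma|_{[a,b]}$ runs once around the boundary of $[-2\varrho,2\varrho]^2$. By Lemma \ref{lem:follow}, with probability at least $c$ the walk follows $\gamma$ within $\varrho/10$; it stays in $B(4\varrho)$ while doing so. On this event the strand $\tilde S|_{[a-\varrho,a+\varrho]}$ stays within $\varrho/10$ of the horizontal line through $p$ and moves from abscissa at least $2.9\varrho$ to abscissa at most $1.1\varrho$. So it contains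 a crossing of the square $Q=p+[-\varrho/5,\varrho/5]^2$ between its vertical sides. In the same way $\tilde S|_{[b-\varrho,b+\varrho]}$ contains a crossing of $Q$ between its horizontal sides. The two crossings meet: $\tilde S(a')=\tilde S(b')\in Q$. Then $\gamma(a')$ and $\gamma(b')$ are within $0.3\varrho$ of $p$, so $|a'-a|,|b'-b|\le0.3\varrho$. Parametrize the closed curve $\Gamma=\tilde S|_{[a',b']}$ by $[a,b]$ through the affine map; it is then within $0.4\varrho$ of $\gamma|_{[a,b]}$. The straight-line homotopy between the two closed curves stays in $\{1.6\varrho\le|z|_\infty\le2.4\varrho\}$. Hence $\Gamma$ has winding number $\pm1$ about each point of $[-\varrho,\varrho]^2$ and winding number $0$ about each point outside $[-3\varrho,3\varrho]^2$. The winding number is locally constant off $\Gamma$, so a lattice path from $B(\varrho)$ to $\mathbb Z^2\setminus B(4\varrho)$ meets $\Gamma$. The common point is a vertex visited by the walk, or it lies on an edge that both the path and the walk traverse; in both cases they share a vertex.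

(W2) Apply Lemma \ref{lem:follow} to the segment from the starting point to $0$, with $\ell=4$ and $\zeta=\frac14$.

(W3) Apply Lemma \ref{lem:follow} with $\ell=7$ and $\zeta=1/2000$ to the curve that runs radially from the starting point to the square $\{|z|_\infty=3r/2\}$ and then the shorter way along this square to $(3r/2,0)$.

(W4) The discrete elliptic Harnack inequality (see, for example, Lawler and Limic) says that a nonnegative function harmonic on $B(z,2s)$ satisfies $\max_{B(z,s)}h\le C\min_{B(z,s)}h$. Cover $V_0$ by a cyclic chain of boundedly many overlapping boxes $B(z,r/16)$ with $z\in V_0$. The doubled boxes lie in $B(3r-1)\setminus B(2r)$, and we multiply the constants along the chain.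
\end{proof}

Planarity enters the paper through (W1): a walk that starts near a long connected set hits it before going far.

\subsection{Three published results}

The value $\kappa=5/4$ enters only through the following three results.

\medskip\noindent\textbf{(F1) Length of loop-erased walk.} Let $M_n$ be the number of steps of the loop erasure of simple random walk from $0$ to the Euclidean circle of radius $n$. Then $\mathbb E M_n\le Cn^{\kappa}$ (Lawler \cite{Lawler}, with Barlow and Masson \cite{BM10}). The laws, up to the first exit from the disc of radius $n$, of the infinite loop-erased walk and of the loop-erased walk in the disc of radius $4n$ are comparable up to universal constants (Masson \cite{Masson}). Let $\hat M_n$ be the number of steps of the ray from $0$ up to its first exit from the disc of radius $n$. By these two facts and Markov's inequality, for $\lambda>0$,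
\begin{equation}\label{eq:F1}
\mathbb P(\hat M_n>\lambda n^\kappa)\le C\,P(M_{4n}>\lambda n^\kappa)\le C/\lambda .
\end{equation}

\medskip\noindent\textbf{(F2) Volume of balls.} For $R,\lambda\ge1$, $\mathbb P\bigl(|B_{\mathcal U}(0,R)|\le\lambda^{-1}R^{8/5}\bigr)\le Ce^{-c\lambda^{1/9}}$ (Barlow and Masson \cite{BM11}, combined with (F1)). Integrating this tail gives the only consequence we use: for each $k<\infty$,
\begin{equation}\label{eq:F2}
\sup_{R\ge1}\mathbb E\bigl[(R^{8/5}/|B_{\mathcal U}(0,R)|)^k\bigr]<\infty .
\end{equation}

\medskip\noindent\textbf{(F3) Subsequential scaling limits} (Barlow, Croydon and Kumagai \cite{BCK17}). A \emph{real tree} is a metric space in which any two points are joined by a unique arc, and this arc is isometric to a segment. Let $\mathbb T$ be the space of tuples $\mathcal T=(\mathcal T,d_{\mathcal T},\nu_{\mathcal T},\phi_{\mathcal T},o_{\mathcal T})$ consisting of a complete locally compact real tree, a locally finite measure, a continuous map $\phi_{\mathcal T}:\mathcal T\to\mathbb R^2$, and a root. Let $\mathcal T^{(R)}$ be the restriction to the closed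 ball of radius $R$ about the root; it is compact, because a complete locally compact length space is proper. A \emph{correspondence} between two sets is a relation whose projections onto both sets are surjective. The \emph{Prokhorov distance} of two finite measures $\nu,\nu'$ on a metric space is the infimum of all $e>0$ such that $\nu(A)\le\nu'(A^e)+e$ and $\nu'(A)\le\nu(A^e)+e$ for all closed $A$, where $A^e$ is the open $e$-neighborhood. For compact $\mathcal T,\mathcal T'$, let $\Delta_c(\mathcal T,\mathcal T')$ be the infimum, over isometric embeddings into a common metric space $(\mathcal Z,d_{\mathcal Z})$ and correspondences $\mathcal R$ containing the pair of roots, of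
\[
\text{(Prokhorov distance of the embedded measures)}+\sup_{(x,x')\in\mathcal R}\bigl(d_{\mathcal Z}(x,x')+|\phi_{\mathcal T}(x)-\phi_{\mathcal T'}(x')|\bigr).
\]
With the metric $\int_0^\infty e^{-R}\bigl(1\wedge\Delta_c(\mathcal T^{(R)},\mathcal T'^{(R)})\bigr)dR$, the space $\mathbb T$ is separable. View $\mathcal U$ as a real tree with unit edges, let $\nu_{\mathcal U}$ be counting measure on its vertices, and let $\phi_{\mathcal U}$ be the linearly interpolated embedding in $\mathbb R^2$. Then the laws of $(\mathcal U,\delta^\kappa d_{\mathcal U},\delta^2\nu_{\mathcal U},\delta\phi_{\mathcal U},0)$, $\delta\in(0,1)$, are tight in $\mathbb T$. Every subsequential limit as $\delta\to0$ almost surely satisfies a uniform volume lower bound on bounded balls; in particular every ball of positive radius in $\mathcal T$ has positive $\nu_{\mathcal T}$-measure.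

\section{Quasi-independence of separated boxes}\label{sec:quasi}

\subsection{Statement, example and plan}

By (T1), conditioning the UST on its edges outside a box leaves a uniform spanning tree of a graph that looks like $\mathbb Z^2$ inside the box and is unknown near the boundary. The next definition covers all such graphs.

\begin{definition}
A finite connected graph $H$ is \emph{of type $r$} if $V(H)\supset B(3r)$, every vertex of $B(3r)$ has degree $4$ in $H$, and the edges of $H$ between vertices of $B(3r)$ are exactly those of $\mathbb Z^2$.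
\end{definition}

In such a graph each vertex of $B(3r-1)$ has its four lattice edges and no others, and simple random walk on $H$ agrees in law with simple random walk on $\mathbb Z^2$ until it leaves $B(3r)$. The box $\Lambda_n$ is of type $r$ when $n>3r$.

\begin{proposition}\label{prop:quasi}
There is a universal $C_*$ such that for $r\ge r_1$, all graphs $H,H'$ of type $r$, and every event $\mathcal A$ determined by $T\cap E(B(r))$,
\[
P_H(\mathcal A)\le C_*P_{H'}(\mathcal A).
\]
\end{proposition}

The bound is multiplicative, so it is useful for rare events. The role of the three boxes $B(r)\subset B(2r)\subset B(3r)$ is visible on a ladder.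

\begin{example}\label{ex:ladder}
Take vertices $a_i,b_i$ for $i=0,1,2$, rails $a_0a_1$, $a_1a_2$, $b_0b_1$, $b_1b_2$, and rungs $e=a_0b_0$, $f=a_1b_1$. Attach at $a_2,b_2$ an arbitrary finite graph, the outside, so that the resulting graph $G$ is connected. Let $x\in[0,\infty]$ be the effective resistance of the outside between $a_2$ and $b_2$; the value $x=0$ means that $a_2$ and $b_2$ are identified. In $G$ with $e$ deleted, the resistance between $a_1$ and $b_1$ is $x'=\frac{2+x}{3+x}\in[\frac23,1]$ by the series and parallel laws. By (T2),
\[
P_G(e\notin T)=1-\frac{2+x'}{3+x'}=\frac1{3+x'}\in\Bigl[\frac14,\frac3{11}\Bigr].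
\]
So changing the outside changes the law of $T\cap\{e\}$ by a factor at most $12/11$. Moreover, whatever the state of $e$, the tree joins $a_0$ to $b_0$ inside the square $a_0a_1b_1b_0$ with conditional probability at least $\frac23$: given $e\notin T$ this happens exactly when $f\in T$, which has probability $x'$. Both kinds of buffer edges matter. Without the rung $f$ we get $P_G(e\notin T)=\frac1{5+x}$, which is not bounded below. If the outside is attached directly at $a_0,b_0$, then $P_G(e\in T)=\frac x{1+x}$ is bounded away from neither $0$ nor $1$.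
\end{example}

In the lattice, $e$ becomes $E(B(r))$, the square becomes $B(2r)$, and the outer rails become $B(3r)\setminus B(2r)$. For a spanning tree $T$ and a vertex set $A$, let $\operatorname{hull}_T(A)$ be the union of the $T$-paths between vertices of $A$, and let
\[
\mathcal H_r=\{\operatorname{hull}_T(B(r))\subset B(2r)\}.
\]
This event says that the edges of $T$ in $E(B(2r))$ connect all of $B(r)$, so it is determined by $T\cap E(B(2r))$. The proof of Proposition \ref{prop:quasi} has two parts. Lemma \ref{lem:hull} shows that $\mathcal H_r$ has conditional probability at least $c_*$ given any configuration in $B(r)$, so we may restrict to $\mathcal H_r$. On $\mathcal H_r$ the tree splits into its hull, whose count does not involve $H$, and a spanning tree of $H$ with the hull contracted. Lemma \ref{lem:loops} shows that the count of the latter feels $H$ only through random walk loops that cross $B(3r)\setminus B(2r)$, and these have bounded total mass.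

\subsection{Filling in a dense subtree}

Suppose Wilson's algorithm has produced a tree $W$ that comes within $\varepsilon r$ of every point of a region. We want all points of the region to join $W$ without traveling a distance $ar$. By (W1), one walk escapes with probability about $e^{-ca/\varepsilon}$, which does not survive a union bound over $r^2$ points. So we fill in along finer and finer nets: at stage $k$ the mesh is $2^{-k}\varepsilon r$ and the allowed displacement is of order $2^{-k/2}ar$. The displacements are summable, and the number of trials grows like $2^{k/2}$, which beats the $4^k$ points of the net.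

\begin{lemma}\label{lem:fill}
For $a\in(0,\frac1{10}]$ and $\varepsilon\in(0,1]$ there is $q(a,\varepsilon)$, with $q(a,\varepsilon)\to0$ as $\varepsilon\to0$ for fixed $a$, such that the following holds. Let $\varepsilon r\ge1$ and $R\subset B(3r)$. Let $G$ be $\mathbb Z^2$, or a finite connected graph in which each point of $R^{(ar)}$ is a vertex with exactly its four lattice edges. Let $W$ be a finite subtree of $G$ that meets $B(v,\varepsilon r)$ for every $v\in R^{(ar)}$ and contains two lattice points at $|\cdot|_\infty$-distance greater than $16\varepsilon r$. Let $T$ be the output of Wilson's algorithm with root $W$. Then with probability at least $1-q(a,\varepsilon)$, for every $y\in R$ the $T$-path from $y$ to $W$ stays in $B(y,ar)$.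
\end{lemma}

\begin{proof}
Let $\varepsilon_k=2^{-k}\varepsilon$, $d_k=\frac a82^{-k/2}$, $a_0=a$, $a_{k+1}=a_k-d_k$ and $R_k=R^{(a_kr)}$. Since $\sum_k2^{-k/2}<4$, we have $\sum_k2d_k<a$ and $a_k>0$, so $R\subset R_k\subset B(4r)$. If $\varepsilon_{k+1}r\ge1$, let $N_{k+1}$ be an $\varepsilon_{k+1}r$-net of $R_{k+1}$. At the first $k$ with $\varepsilon_{k+1}r<1$, let $N_{k+1}=R_{k+1}$ and stop; then $|N_{k+1}|\le81r^2\le81\varepsilon_{k+1}^{-2}$. So $|N_{k+1}|\le81\varepsilon_{k+1}^{-2}$ and $\varepsilon_kr\ge1$ at every stage $k$. Let $W_0=W$, and let $W_{k+1}$ be $W_k$ together with the $T$-paths from the points of $N_{k+1}$ to $W_k$. Then $W_k$ meets $B(v,\varepsilon_kr)$ for every $v\in R_k$.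

Fix $k$ and $z\in N_{k+1}$, and note that $B(z,d_kr)\subset R_k$. By (T5), given $W_k$ the $T$-path from $z$ to $W_k$ is the loop erasure of a walk from $z$ stopped on $W_k$. Let $\varrho=\lceil\varepsilon_kr\rceil\le2\varepsilon_kr$, and suppose the walk is at a point $v$ with $B(v,4\varrho+1)\subset B(z,d_kr)$. The tree $W_k$ meets $B(v,\varrho)$. It is not contained in $B(v,4\varrho)$, since this box has diameter $8\varrho\le16\varepsilon r$. All vertices of $B(v,4\varrho)$ have only lattice edges, so $W_k$ contains a lattice path from $B(v,\varrho)$ to the outside of $B(v,4\varrho)$. By (W1) the walk hits $W_k$ before leaving $B(v,4\varrho)$ with probability at least $c$. A failed trial moves the walk by $4\varrho+1\le9\varepsilon_kr$, so $\lfloor d_k/9\varepsilon_k\rfloor=\lfloor\alpha2^{k/2}\rfloor$ trials fit into $B(z,d_kr)$, where $\alpha=a/(72\varepsilon)$. By a union bound, for all $k$ and all $z\in N_{k+1}$ the $T$-path from $z$ to $W_k$ stays in $B(z,d_kr)$, except with probability at most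
\[
q(a,\varepsilon):=\sum_{k\ge0}81\cdot4^{k+1}\varepsilon^{-2}(1-c)^{\lfloor\alpha2^{k/2}\rfloor}.
\]
Since $2^{k/2}\ge1+k/3$, we have $q(a,\varepsilon)\le C\varepsilon^{-2}(1-c)^{\alpha-1}$ as soon as $(1-c)^{\alpha/3}\le\frac18$, and this tends to $0$ as $\varepsilon\to0$.

On the complementary event let $y\in R$; it belongs to the last net. Any vertex $v\in W_i\setminus W_{i-1}$ lies on the $T$-path from some $z\in N_i$ to $W_{i-1}$, so the $T$-path from $v$ to $W_{i-1}$ is a part of that path and stays within $2d_{i-1}r$ of $v$. It ends in $W$ or at a vertex with a strictly smaller index $i$. Starting from $y$ and concatenating, we obtain the $T$-path from $y$ to $W$, and it stays within $\sum_k2d_kr<ar$ of $y$.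
\end{proof}

\subsection{The hull of a box}

\begin{lemma}\label{lem:hull}
There is a universal $c_*>0$ such that for $r\ge r_1$, every $H$ of type $r$, and every $F\subset E(B(r))$ with $P_H(T\cap E(B(r))=F)>0$,
\[
P_H\bigl(\mathcal H_r\mid T\cap E(B(r))=F\bigr)\ge c_* .
\]
\end{lemma}

\begin{proof}
By (T1), $T\setminus F$ is a uniform spanning tree of the graph $H_F$ obtained from $H$ by contracting $F$ and deleting $E(B(r))\setminus F$. The points of $A_{0.3}$ keep their four lattice edges in $H_F$. We build, inside $A_{0.3}$, a subtree of $T$ that contains the whole square $R=\{v:|v|_\infty=\lfloor3r/2\rfloor\}$; such a subtree catches every path that leaves $B(r)$. The delicate step is the first branch. A walk cannot be expected to hit a single root vertex before leaving the annulus with probability bounded below, so the first branch is controlled by a comparison instead.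

Let $j=\lfloor r/100\rfloor$, $u_1=u_0+(j,0)$ and $D=B(u_0,r/10)\subset A_{0.3}$.

\emph{Step 1: the $T$-path from $u_0$ to $u_1$ lies in $D$ with probability at least $c$.} Let $D_w$ be $H_F$ with all vertices outside $D$ contracted to one vertex $\partial$. For a simple lattice path $\eta=(e_1,\dots,e_l)$ in $D$ from $u_0$ to $u_1$ and $G\in\{H_F,D_w\}$, (T1) and (T2) give
\[
P_G(\eta\subset T)=\prod_{i=1}^lR_{\mathrm{eff}}\bigl(e_i;G/\{e_1,\dots,e_{i-1}\}\bigr).
\]
Each graph in the product for $D_w$ is a contraction of the corresponding graph for $H_F$, so $P_{H_F}(\eta\subset T)\ge P_{D_w}(\eta\subset T)$. The events $\{\eta\subset T\}$ are disjoint for different $\eta$. Summing over $\eta$, it suffices to show that under $P_{D_w}$ the $T$-path from $u_0$ to $u_1$ avoids $\partial$ with probability at least $c$. Run Wilson's algorithm in $D_w$ with root $\partial$: first the branch $\beta$ from $u_0$, then the walk from $u_1$. The branch $\beta$ contains a lattice path from $u_0$ to the outside of $B(u_0,4j)\subset D$. By (W1) with $v=u_0$ and $\varrho=j$, the walk from $u_1$ hits $\beta$ before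 $\partial$ with probability at least $c$, and then the $T$-path from $u_1$ to $u_0$ avoids $\partial$.

\emph{Step 2: a dense subtree in the annulus.} Fix a universal $\varepsilon<1/3200$ with $q(\frac1{10},\varepsilon)\le\frac12$, and take $r_1\ge1/\varepsilon$. Run Wilson's algorithm in $H_F$ with root $u_0$, first from $u_1$. By Step 1 the first branch $\eta$ lies in $D$ with probability at least $c$. Continue from the points of an $\varepsilon r$-net of $A_{0.2}$. Let $\varrho=\lfloor(j-1)/4\rfloor\ge r/1000$. By (W3) each walk reaches $B(u_0,\varrho)$ before leaving $A_{0.3}$ with probability at least $c$. From there, by (W1), it hits $\eta$ before leaving $B(u_0,4\varrho)\subset D$ with probability at least $c$, because $\eta$ joins $u_0$ to $u_1\notin B(u_0,4\varrho)$. So each walk hits the current tree before leaving $A_{0.3}$ with probability at least $c$. With probability at least $c^{1+81\varepsilon^{-2}}$ we obtain a subtree $W\subset A_{0.3}$ that contains $u_0$, $u_1$ and the net.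

\emph{Step 3: filling in.} Apply Lemma \ref{lem:fill} in $H_F$ with $a=\frac1{10}$. Its hypotheses hold because $R^{(r/10)}\subset A_{0.2}$ and $|u_1-u_0|_\infty=j\ge r/200>16\varepsilon r$. With conditional probability at least $\frac12$, all $T$-paths from $R$ to $W$ stay in $A_{0.2}$. Then $T$ contains a subtree $W'$ with $R\subset W'\subset A_{0.3}\subset B(2r)$, made of lattice edges. Now view $T$ as a spanning tree of $H$. The $T$-path from $y\in B(r)$ to $W'$ stays in $B(3r/2)$, since to leave this box it would first have to visit $R\subset W'$. So $W'$ and these paths form a connected subgraph of $T$ in $B(2r)$ that contains $B(r)$, and $\mathcal H_r$ holds. Take $c_*=\frac12c^{1+81\varepsilon^{-2}}$.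
\end{proof}

\begin{corollary}\label{cor:hull}
For integers $s\ge r_1$ and $k\ge1$, $\ \mathbb P\bigl(\operatorname{hull}_{\mathcal U}(B(s))\not\subset B(2^ks)\bigr)\le(1-c_*)^k$.
\end{corollary}

\begin{proof}
Work under $P_{\Lambda_n}$ with $n>3\cdot2^ks$. If $\mathcal H_{2^is}$ holds for some $i<k$, then $\operatorname{hull}_T(B(s))\subset B(2^{i+1}s)\subset B(2^ks)$. The events $\mathcal H_{2^{i'}s}$ with $i'<i$ are determined by $T\cap E(B(2^is))$, and given this configuration $\mathcal H_{2^is}$ has probability at least $c_*$. So all $k$ events fail with probability at most $(1-c_*)^k$. The event in the statement is determined by the edges in $E(B(2^ks))$; let $n\to\infty$ and use (T6).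
\end{proof}

\subsection{Loops across the annulus}

For $H$ of type $r$ and $B(r)\subset\Omega\subset B(2r)$ let $\pi_H(\Omega)=Z(H/\Omega)/Z(H/B(r))$.

\begin{lemma}\label{lem:loops}
There is a universal $C_1$ such that $\pi_H(\Omega)\le C_1\pi_{H'}(\Omega)$ for all $r\ge r_1$, all $H,H'$ of type $r$, and all $B(r)\subset\Omega\subset B(2r)$.
\end{lemma}

\begin{proof}
Let $A=V(H)\setminus B(r)$, $\Sigma=\Omega\setminus B(r)$, $U=B(2r)\setminus B(r)$ and $O=V(H)\setminus B(3r)$. The matrices $P_A$ and $P_{A\setminus\Sigma}$ have spectral radius less than $1$, since $H$ is finite and connected, so $-\log\det(I-P)=\sum_{k\ge1}\operatorname{tr}(P^k)/k$ for both. Now $\operatorname{tr}(P_A^k)=\sum_w p(w)$, where $w=(w_0,\dots,w_k=w_0)$ ranges over closed walks of length $|w|=k$ in $A$ and $p(w)$ is the product of the transition probabilities along $w$. Applying (T3) to $B(r)$ and to $\Omega$, and dividing, we get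
\[
\pi_H(\Omega)=4^{-|\Sigma|}\,\frac{\det(I-P_{A\setminus\Sigma})}{\det(I-P_A)}=4^{-|\Sigma|}\exp\Bigl(\sum_w\frac{p(w)}{|w|}\Bigr),
\]
where the sum is over closed walks in $A$ that visit $\Sigma$. The walks that stay in $B(3r)\setminus B(r)$ have $p(w)=4^{-|w|}$ and contribute the same amount for $H$ and $H'$. The remaining walks contribute between $0$ and
\[
m_H=\sum\{p(w)/|w|:\ w\text{ closed walk in }A\text{ visiting both }U\text{ and }O\}.
\]
Hence $\pi_H(\Omega)\le e^{m_H}\pi_{H'}(\Omega)$, and it suffices to show $m_H\le C$.

\emph{Reduction to a trace.} Let $w$ be such a walk, of length $k$, with time read modulo $k$. Call a time an \emph{entrance} if the walk is then in $U$ and its last previous visit to $U\cup O$ was in $O$. Let $b(w)\ge1$ be the number of entrances. Write $1=b(w)^{-1}\sum_{i=0}^{k-1}1\{i\text{ is an entrance}\}$. The cyclic shift by $i$ is a bijection of the closed walks of length $k$ that preserves $p$ and $b$ and moves time $i$ to time $0$. So each $i$ contributes the same amount, the factor $1/k$ cancels, and $m_H=\sum p(w)/b(w)$ over the walks for which time $0$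 is an entrance. Cut such a walk at its entrances. Each piece starts in $U$, stays in $A$, visits $O$, and ends at its first visit to $U$ after the first visit to $O$. A walk from $O$ cannot reach $B(r)$ without visiting $U$, since all neighbors of $B(r)$ lie in $B(r+1)$. Therefore
\[
m_H=\sum_{b\ge1}\frac{\operatorname{tr}(K^b)}b,
\]
where $K(u,u')$, for $u,u'\in U$, is the probability that the walk on $H$ from $u$ hits $O$ before $B(r)$ and then makes its first subsequent visit to $U$ at $u'$.

By (W2) the row sums of $K$ are at most $1-c$. This alone would give $\operatorname{tr}(K^b)\le|U|(1-c)^b$, with a factor $|U|$ of order $r^2$. To remove it we show that the point of return $u'$ is spread out in a way that does not depend on where the walk came from.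

\emph{The return distribution.} Let $h(v,u')$ be the probability that the first visit to $U$ of the walk from $v$ is at $u'$, and let $h^*(u')=\max_{v\in V_0}h(v,u')$. Edges from $O$ into $B(3r)$ end at points with $|v|_\infty=3r$, and inside $B(3r)$ the norm changes by at most $1$ per step. So a walk from $O$ visits $V_0$ before $U$, and $h(w,u')\le h^*(u')$ for $w\in O$. Hence $K(u,u')\le h^*(u')$. For $v\in B(3r)$ let $h^0(v,u')$ be the probability that the walk from $v$ hits $B(2r)$ before $O$ and does so at $u'$. For $v\in V_0$ the walk hits $O$ before $B(2r)$ with probability at most $1-c$, by (W2), so $h(v,u')\le h^0(v,u')+(1-c)h^*(u')$. Maximizing over $v\in V_0$ and applying (W4) to $h^0(\cdot,u')$, we get, for a fixed $v_0\in V_0$,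
\[
h^*(u')\le c^{-1}\max_{v\in V_0}h^0(v,u')\le Ch^0(v_0,u').
\]
Thus $\sum_{u'}h^*(u')\le C$, and
\[
\operatorname{tr}(K^b)=\sum_{u,y\in U}K^{b-1}(u,y)K(y,u)\le\sum_{u\in U}h^*(u)\sum_{y\in U}K^{b-1}(u,y)\le C(1-c)^{b-1}.
\]
Summing over $b$ gives $m_H\le C$.
\end{proof}

\subsection{Proof of quasi-independence, and the product bound}

\begin{proof}[Proof of Proposition \ref{prop:quasi}]
For $F\subset E(B(r))$ write $F$ also for the event $\{T\cap E(B(r))=F\}$. Let $B(r)\subset\Omega\subset B(2r)$. Let $a(\Omega,F)$ be the number of trees $T_0\subset E(\Omega)$ with vertex set $\Omega$, with $T_0\cap E(B(r))=F$, and with all leaves in $B(r)$; it does not depend on $H$. We claim that the spanning trees $T$ of $H$ with $T\cap E(B(r))=F$ whose hull of $B(r)$ has vertex set $\Omega$ correspond bijectively to pairs $(T_0,T_1)$ of such a $T_0$ and a spanning tree $T_1$ of $H/\Omega$. Given $T$, its hull $T_0$ is a subtree with vertex set $\Omega$ and leaves in $B(r)$; it equals $T\cap E(\Omega)$ because $T$ has no cycle, and $T_1=T\setminus T_0$ is a spanning tree of $H/\Omega$. Conversely, $T=T_0\cup T_1$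 is a spanning tree of $H$. Its paths between points of $B(r)$ lie in the subtree $T_0$, and every vertex of $T_0$ lies on a path between two leaves, so the hull is $T_0$. With $f(H)=Z(H/B(r))/Z(H)$ we obtain
\[
P_H(F\cap\mathcal H_r)=f(H)\sum_\Omega a(\Omega,F)\,\pi_H(\Omega).
\]
Let $C'=C_1/c_*$. By Lemmas \ref{lem:hull} and \ref{lem:loops},
\[
P_H(F)\le\frac{P_H(F\cap\mathcal H_r)}{c_*}\le C'\frac{f(H)}{f(H')}P_{H'}(F\cap\mathcal H_r)\le C'\frac{f(H)}{f(H')}P_{H'}(F).
\]
The unknown ratio is fixed by normalization: exchanging $H$ and $H'$ and summing over $F$ gives $1\le C'f(H')/f(H)$. Hence $P_H(F)\le C'^2P_{H'}(F)$. Sum over the $F$ for which $\mathcal A$ occurs, and take $C_*=C'^2$.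
\end{proof}

\begin{corollary}\label{cor:product}
Let $r\ge r_1$, let $\mathcal A$ be an event determined by $\mathcal U\cap E(B(r))$, and let $\mathcal A_z$ be its translate by $z$. If the boxes $B(z_i,4r)$, $1\le i\le k$, are disjoint, then
\[
\mathbb P\Bigl(\bigcap_{i\le k}\mathcal A_{z_i}\Bigr)\le\bigl(C_*\mathbb P(\mathcal A)\bigr)^k .
\]
\end{corollary}

\begin{proof}
Let $n,n'$ be large, and condition $P_{\Lambda_n}$ on $T\setminus E(B(z_1,4r))=F$. By (T1), $T\cap E(B(z_1,4r))$ is a uniform spanning tree of the graph obtained from $\Lambda_n$ by contracting $F$ and deleting the other edges outside $E(B(z_1,4r))$. No edge at a vertex of $B(z_1,4r-1)$ is contracted or deleted, so after translation by $-z_1$ this graph is of type $r$. By Proposition \ref{prop:quasi} with $H'=\Lambda_{n'}$, the conditional probability of $\mathcal A_{z_1}$ is at most $C_*P_{\Lambda_{n'}}(\mathcal A)$. The events $\mathcal A_{z_i}$, $i\ge2$, are determined by $F$. So $P_{\Lambda_n}(\bigcap_{i\ge1}\mathcal A_{z_i})\le C_*P_{\Lambda_{n'}}(\mathcal A)\,P_{\Lambda_n}(\bigcap_{i\ge2}\mathcal A_{z_i})$. Iterate, and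 let $n',n\to\infty$.
\end{proof}

\section{Most blocks are slow}\label{sec:slow}

Let $\tau_A$ be the exit time of $X$ from $A$. Throughout this section and the next, $r=4L$.

\begin{definition}\label{def:good}
Let $\delta\in(0,1)$. The block $B(z,r)$ is \emph{$\delta$-good} if for all $y\in B(z,L)$,
\begin{itemize}
\item[(i)] $P^y_\omega\bigl(\tau_{B(z,2L)}>\delta r^{2+\kappa}\bigr)\ge\delta$, and
\item[(ii)] $d_{\mathcal U}(y,y^*)\ge\delta r^\kappa$ for all $y^*\notin B(z,2L)$.
\end{itemize}
Otherwise it is \emph{$\delta$-bad}.
\end{definition}

Both conditions are required for all $y$ because the walk, or the path, may enter the block anywhere. In (ii) it suffices to follow tree paths up to their first exit from $B(z,2L)$, that is, to take $|y^*-z|_\infty=2L+1$. So both conditions depend only on the edges incident to $B(z,2L)$, and goodness is determined by $\mathcal U\cap E(B(z,r))$, as Corollary \ref{cor:product} requires.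

\begin{proposition}\label{prop:good}
For every $\varepsilon>0$ there are $\delta>0$ and $L_0$ such that $\mathbb P\bigl(B(0,r)\text{ is }\delta\text{-bad}\bigr)\le\varepsilon$ for all $L\ge L_0$, $r=4L$.
\end{proposition}

The scaling limit (F3) gives control that is uniform over a $d_{\mathcal U}$-ball about $0$ (Lemma \ref{lem:limit}), while the definition asks about all points of a Euclidean box. The bridge is a skeleton: the subtree spanned by a net of boundedly many points. It lies in a $d_{\mathcal U}$-ball (Lemma \ref{lem:dist}), and by Lemma \ref{lem:fill} every other point hangs on it by a branch of small Euclidean size, which does not help the walk to escape.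

\begin{lemma}\label{lem:dist}
For every $\varepsilon>0$ there is $\lambda$ such that $\mathbb P(d_{\mathcal U}(0,z)>\lambda r^\kappa)\le\varepsilon$ for all integers $r\ge r_1$ and all $z\in B(r)$.
\end{lemma}

\begin{proof}
Let $m$ be the vertex at which the rays from $0$ and from $z$ merge; this is where one-endedness is used. Then $d_{\mathcal U}(0,z)=d_{\mathcal U}(0,m)+d_{\mathcal U}(m,z)$. The map $v\mapsto z-v$ preserves $\mathbb P$ and exchanges the two terms, so the probability is at most $2\mathbb P(d_{\mathcal U}(0,m)>\frac\lambda2r^\kappa)$. If $\operatorname{hull}_{\mathcal U}(B(r))\subset B(2^kr)$, then the path from $0$ to $m$ is an initial segment of the ray from $0$ that stays in $B(2^kr)$, hence in the disc of radius $n=2^{k+1}r$, and so $d_{\mathcal U}(0,m)\le\hat M_n$. By Corollary \ref{cor:hull} and \eqref{eq:F1}, the probability is at most $2(1-c_*)^k+C2^{(k+1)\kappa}/\lambda$. Choose $k$, then $\lambda$.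
\end{proof}

\begin{lemma}\label{lem:limit}
Fix $\Lambda,s>0$. Then
\begin{itemize}
\item[(a)] $\displaystyle\lim_{\eta\to0}\limsup_{r\to\infty}\mathbb P\bigl(\exists w,w'\in B_{\mathcal U}(0,\Lambda r^\kappa):d_{\mathcal U}(w,w')\le4\eta r^\kappa,\ |w-w'|_\infty\ge r/16\bigr)=0$;
\item[(b)] $\displaystyle\lim_{v\to0}\limsup_{r\to\infty}\mathbb P\bigl(\exists w\in B_{\mathcal U}(0,\Lambda r^\kappa):|B_{\mathcal U}(w,sr^\kappa)|<vr^2\bigr)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) reflects the continuity of $\phi_{\mathcal T}$ in the limit, and part (b) the positive measure of balls. Suppose (a) or (b) fails. The events are monotone in $\eta$ and in $v$, so there are $\varepsilon_0>0$, $r_n\to\infty$ and $\eta_n\to0$ (or $v_n\to0$) such that the corresponding events $E_n$ have $\mathbb P(E_n)\ge\varepsilon_0$. Let $\mathcal T_n(\omega)\in\mathbb T$ be the tree rescaled with $\delta=1/r_n$. By (F3) and Prokhorov's theorem, along a subsequence the laws of $\mathcal T_n$ converge weakly to some $P_\infty$. Let $\mathcal C_m$ be the closure in $\mathbb T$ of $\{\mathcal T_n(\omega):n\ge m,\ \omega\in E_n\}$.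 For $n\ge m$ we have $\mathbb P(\mathcal T_n\in\mathcal C_m)\ge\varepsilon_0$, so $P_\infty(\mathcal C_m)\ge\varepsilon_0$ by the portmanteau theorem. The sets $\mathcal C_m$ decrease, so $\mathcal C=\bigcap_m\mathcal C_m$ has $P_\infty(\mathcal C)\ge\varepsilon_0$.

Let $\mathcal T\in\mathcal C$. It is the limit of trees $\mathcal T_k'=\mathcal T_{n_k}(\omega_k)$ with $n_k\to\infty$ and $\omega_k\in E_{n_k}$. Convergence of the integrals that define the metric gives, along a further subsequence, $\Delta_c(\mathcal T_k'^{(R)},\mathcal T^{(R)})\to0$ for almost every $R$. Fix such an $R>\Lambda+s+1$. Choose embeddings, correspondences and numbers $e_k\to0$ such that the sum in the definition of $\Delta_c$ is less than $e_k$.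

(a) The vertices $w_k,w_k'$ given by $E_{n_k}$ lie in $\mathcal T_k'^{(R)}$ and correspond to points $x_k,x_k'\in\mathcal T^{(R)}$ with $d_{\mathcal T}(x_k,x_k')\le4\eta_{n_k}+2e_k\to0$ and $|\phi_{\mathcal T}(x_k)-\phi_{\mathcal T}(x_k')|\ge\frac1{16}-2e_k$. This contradicts the uniform continuity of $\phi_{\mathcal T}$ on the compact set $\mathcal T^{(R)}$. So $\mathcal C=\emptyset$, which is absurd.

(b) Let $x_k\in\mathcal T^{(R)}$ correspond to the vertex $w_k$ given by $E_{n_k}$. Since the roots correspond, $d_{\mathcal T}(o_{\mathcal T},x_k)\le\Lambda+2e_k$. Along a subsequence $x_k\to x$ with $d_{\mathcal T}(o_{\mathcal T},x)\le\Lambda$. Let $A\subset\mathcal T^{(R)}$ be the closed ball of radius $s/4$ about $x$. The points of $\mathcal T_k'^{(R)}$ within $d_{\mathcal Z}$-distance $e_k$ of $A$ have rescaled mass at least $\nu_{\mathcal T}(A)-e_k$. Their rescaled distance from $w_k$ is at most $e_k+\frac s4+d_{\mathcal T}(x,x_k)+e_k$, which is less than $s$ for large $k$. Hence $v_{n_k}>r_{n_k}^{-2}|B_{\mathcal U}(w_k,sr_{n_k}^\kappa)|\ge\nu_{\mathcal T}(A)-e_k$, and $\nu_{\mathcal T}(A)=0$.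 So every tree in $\mathcal C$ has a ball of measure $0$, and $P_\infty(\mathcal C)>0$ contradicts (F3).
\end{proof}

This compactness argument gives no rate. None is needed: Proposition \ref{prop:good} is applied with one fixed $\varepsilon$.

\begin{proof}[Proof of Proposition \ref{prop:good}]
We choose constants $\varepsilon',\lambda,\eta,v_1,v_2$ in this order, depending only on $\varepsilon$, and then take $r$ large in terms of them.

\emph{Four likely events.} Let $\varepsilon'<\frac1{17}$ satisfy $q(\frac1{32},\varepsilon')\le\varepsilon/4$. Take an $\varepsilon'r$-net of $B(r)$ that contains $0$; it has at most $81\varepsilon'^{-2}$ points. Let $Y$ be the union of the $\mathcal U$-paths from these points to $0$. It is the tree produced by Wilson's algorithm with root $0$ run from the net.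
\begin{itemize}
\item[(E1)] \emph{For every $y\in B(2L+1)$ the $\mathcal U$-path from $y$ to $Y$ stays in $B(y,r/32)$.} Apply Lemma \ref{lem:fill} given $Y$, with $R=B(2L+1)$ and $a=\frac1{32}$. Here $R^{(r/32)}\subset B(r)$, and $Y$ contains $0$ and a point within $\varepsilon'r$ of $(r,0)$, whose distance is at least $(1-\varepsilon')r>16\varepsilon'r$.
\item[(E2)] \emph{$Y\subset B_{\mathcal U}(0,\lambda r^\kappa)$.} Apply Lemma \ref{lem:dist} with $\varepsilon\varepsilon'^2/324$ in place of $\varepsilon$, and a union bound over the net.
\item[(E3)] \emph{If $w,w'\in B_{\mathcal U}(0,(\lambda+1)r^\kappa)$ and $d_{\mathcal U}(w,w')\le4\eta r^\kappa$, then $|w-w'|_\infty<r/16$.} Choose $\eta\le\frac14$ by Lemma \ref{lem:limit}(a).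
\item[(E4)] \emph{$|B_{\mathcal U}(w,s_ir^\kappa)|\ge v_ir^2$ for $i=1,2$ and all $w\in B_{\mathcal U}(0,(\lambda+1)r^\kappa)$.} Here $s_1=\eta/4$, then $v_1\le1$ is chosen by Lemma \ref{lem:limit}(b), then $s_2=\eta v_1/8$, and then $v_2\le1$ is chosen by Lemma \ref{lem:limit}(b).
\end{itemize}
For large $r$ each event has probability at least $1-\varepsilon/4$. Assume all four. Let $y\in B(L)$, and let $w$ be the endpoint of the $\mathcal U$-path from $y$ to $Y$. Then $w\in B_{\mathcal U}(0,\lambda r^\kappa)$ and $|w|_\infty\le\frac r4+\frac r{32}=\frac{9r}{32}$.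

\emph{Every exit from $B(2L)$ passes through $w$.} Let $|y^*|_\infty=2L+1$, so that $|w-y^*|_\infty>\frac{7r}{32}$. Suppose the $\mathcal U$-path from $y$ to $y^*$ avoids $w$. Then $y\ne w$, and $y^*$ lies in the component $K_y$ of $\mathcal U\setminus\{w\}$ that contains $y$. This component does not meet $Y$, because the path from $y$ to a vertex of $Y$ is the path from $y$ to $w$ followed by a path in $Y$. The path from $y^*$ to $w$ lies in $K_y\cup\{w\}$, so it is the path from $y^*$ to $Y$, and (E1) gives $|w-y^*|_\infty\le r/32$. This is a contradiction.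

\emph{Condition (ii).} For $y^*$ as above, $d_{\mathcal U}(y,y^*)\ge d_{\mathcal U}(w,y^*)$. If $d_{\mathcal U}(w,y^*)\le4\eta r^\kappa\le r^\kappa$, then (E3) applies to $w,y^*$ and gives $|w-y^*|_\infty<r/16$, which is false. So $d_{\mathcal U}(y,y^*)>4\eta r^\kappa$.

\emph{Condition (i): reduction to a ball about $w$.} A walk on a tree from $y$ to $y^*$ visits every vertex of the path between them. So the walk from $y$ visits $w$ before it leaves $B(2L)$, and by the strong Markov property $P^y_\omega(\tau_{B(2L)}>t)\ge P^w_\omega(\tau_{B(2L)}>t)$ for all $t$. Let $R$ be an integer in $[2\eta r^\kappa,4\eta r^\kappa]$ and $\mathfrak B=B_{\mathcal U}(w,R)\subset B_{\mathcal U}(0,(\lambda+1)r^\kappa)$. By (E3), $\mathfrak B\subset B(\frac{9r}{32}+\frac r{16})\subset B(2L)$. Hence $|\mathfrak B|\le(r+1)^2\le2r^2$ and $\tau_{B(2L)}\ge\tau_{\mathfrak B}$. We estimate $\tau_{\mathfrak B}$ as resistance times volume. The resistance from $w$ to $\mathfrak B^c$ would be small if many disjoint long branches left $w$; the volume bounds exclude this.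

\emph{Resistance.} Root $\mathcal U$ at $w$, so that the level of a vertex is its distance from $w$ and $\mathfrak B^c$ consists of the levels above $R$. Call a vertex \emph{long} if it has a descendant at level $R+1$. Let $j=\lfloor R/2\rfloor$ and $h=\lfloor3R/4\rfloor$. Let $\alpha_1,\dots,\alpha_K$ be the long vertices at level $j$; $K\ge1$ since $\mathcal U$ is infinite and locally finite. Let $\beta_i$ be a descendant of $\alpha_i$ at level $h$. For $i\ne i'$ the path from $\beta_i$ to $\beta_{i'}$ descends to level $j-1$ or lower, so $d_{\mathcal U}(\beta_i,\beta_{i'})\ge2(h-j+1)\ge R/2$. Thus the balls $B_{\mathcal U}(\beta_i,R/8)\subset\mathfrak B$ are disjoint. Since $R/8\ge s_1r^\kappa$, each has at least $v_1r^2$ vertices by (E4), and so $K\le2/v_1$. For $1\le\ell\le j$ let $\Pi_\ell$ be the set of edges from long vertices at level $\ell$ to their parents. Each such vertex has its own long descendant at level $j$, so $|\Pi_\ell|\le K$, and every path from $w$ to $\mathfrak B^c$ meets $\Pi_\ell$. By (T4) and $j\ge\eta r^\kappa-1\ge\frac12\eta r^\kappa$,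
\[
R_{\mathrm{eff}}(w,\mathfrak B^c)\ge j/K\ge R_0:=\tfrac14\eta v_1r^\kappa .
\]

\emph{Expected exit times.} Let $g$ be the Green density of (T4) for $A=\mathfrak B$. For the lazy walk each visit lasts two steps on average, so $E^u_\omega\tau_{\mathfrak B}=2\sum_{v\in\mathfrak B}g(u,v)\mu_v$. Let $v'\in\mathfrak B$ be a child of $v$. The non-lazy walk from $w$ steps from $v$ to $v'$ an expected $g(w,v)$ times and from $v'$ to $v$ an expected $g(w,v')$ times before it leaves $\mathfrak B$, and in a tree the difference of the two counts is $0$ or $1$. So $g(w,v)-g(w,v')\le1$, and $g(w,v)\ge R_0-d_{\mathcal U}(w,v)$ on $\mathfrak B$. On $B_{\mathcal U}(w,s_2r^\kappa)\subset\mathfrak B$, where $s_2r^\kappa=R_0/2\le R$, this gives $g(w,\cdot)\ge R_0/2$. By (E4) and $\mu\ge1$,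
\[
E^w_\omega\tau_{\mathfrak B}\ge R_0v_2r^2=\tfrac14\eta v_1v_2r^{2+\kappa}.
\]
For $u,v\in\mathfrak B$, $g(u,v)=g(v,u)\le g(u,u)$, since a walk from $v$ must first reach $u$. By (T2) and (T4), $g(u,u)\le d_{\mathcal U}(u,\mathfrak B^c)\le2R+1\le9\eta r^\kappa$. With $\mu\le4$,
\[
\sup_{u\in\mathfrak B}E^u_\omega\tau_{\mathfrak B}\le2\cdot9\eta r^\kappa\cdot4\cdot2r^2=144\,\eta r^{2+\kappa}.
\]

\emph{From expectation to probability.} The Markov property at time $\lfloor t\rfloor$ gives $E^w_\omega\tau_{\mathfrak B}\le t+P^w_\omega(\tau_{\mathfrak B}>t)\sup_uE^u_\omega\tau_{\mathfrak B}$. With $t=\frac18\eta v_1v_2r^{2+\kappa}$ we get $P^w_\omega(\tau_{\mathfrak B}>t)\ge\frac18\eta v_1v_2/(144\eta)=v_1v_2/1152$. So (i) holds with $\delta=\min(\frac18\eta v_1v_2,\frac{v_1v_2}{1152})$, and (ii) holds since $\delta\le4\eta$.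
\end{proof}

\section{Exit times and short paths}\label{sec:exit}

Fix $\varepsilon>0$ with $4608\,(C_*\varepsilon)^{1/2178}\le\frac12$. Let $\delta,L_0$ be given by Proposition \ref{prop:good}, with $L_0\ge2$ and $4L_0\ge r_1$. These are now universal constants. Let $L\ge L_0$, $r=4L$, and $z_u=Lu$ for $u\in\mathbb Z^2$. Call the \emph{site} $u$ good if $B(z_u,r)$ is $\delta$-good, and bad otherwise. Call two sites adjacent if $0<|u-u'|_\infty\le3$; each site has $48$ adjacent sites. Connectedness of sets of sites refers to this adjacency.

\begin{lemma}\label{lem:peierls}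
For $M\ge1$ let $\mathcal G_M$ be the event that every connected set of $M$ sites containing $0$ has at least $M/2$ good sites. Then $\mathbb P(\mathcal G_M)\ge1-2^{-M}$.
\end{lemma}

\begin{proof}
A connected set of $M$ sites containing $0$ is the range of the walk of $2(M-1)$ steps from $0$ that goes around one of its spanning trees. So there are at most $48^{2M}=2304^M$ such sets, each with $2^M$ subsets. If $\mathcal G_M$ fails, one of these at most $4608^M$ subsets has more than $M/2$ sites, all bad. Fix such a subset. At least $M/(2\cdot33^2)=M/2178$ of its sites lie in one residue class modulo $33\mathbb Z^2$. For these the boxes $B(z_u,4r)$ are disjoint, since $33L>32L=8r$. By Corollary \ref{cor:product} they are all bad with probability at most $(C_*\varepsilon)^{M/2178}$. So $\mathbb P(\mathcal G_M^c)\le\bigl(4608\,(C_*\varepsilon)^{1/2178}\bigr)^M\le2^{-M}$.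
\end{proof}

We now cut a trajectory into steps, as in Example \ref{ex:Z}. For $y\in\mathbb Z^2$ let $u(y)$ be a site with $|y-z_{u(y)}|_\infty\le L/2$, chosen by a fixed rounding rule, so that $u(0)=0$. Let $\rho\ge6L$ and $M=\lfloor\rho/(6L)\rfloor$. Let $y_0=0,y_1,y_2,\dots$ be a finite or infinite sequence in which consecutive points are equal or neighbors, and which leaves $B(\rho)$, for the first time at time $\sigma$. Let $t_0=0$ and $u_0=0$. As long as $|z_{u_i}|_\infty\le\rho-2L$, let $t_{i+1}$ be the first time after $t_i$ at which the sequence is outside $B(z_{u_i},2L)$, and let $u_{i+1}=u(y_{t_{i+1}})$. Let $I$ be the first $i$ with $|z_{u_i}|_\infty>\rho-2L$.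

\begin{lemma}\label{lem:steps}
We have $1\le I<\infty$, $t_I\le\sigma$, and $y_{t_i}\in B(z_{u_i},L)$ for $i\le I$. On $\mathcal G_M$, at least $m=\lceil M/2\rceil$ indices $i<I$ have $u_i$ good.
\end{lemma}

\begin{proof}
By the choice of $u(\cdot)$, $y_{t_i}\in B(z_{u_i},L/2)$. Let $i<I$ and $t_i\le\sigma$. Then $B(z_{u_i},2L)\subset B(\rho)$ contains $y_{t_i}$ but not $y_\sigma$, so $t_i<t_{i+1}\le\sigma$. By induction all $t_i$ are at most $\sigma$, and since they increase strictly, $I<\infty$. Also $I\ge1$ since $u_0=0$. As $|y_{t_{i+1}}-z_{u_i}|_\infty=2L+1$, we have $0<2L+1-\frac L2\le|z_{u_{i+1}}-z_{u_i}|_\infty\le2L+1+\frac L2\le3L$, using $L\ge2$. So consecutive sites are adjacent, and $\{u_0,\dots,u_{I-1}\}$ is a connected set containing $0$. Since $|u_{I-1}|_\infty\ge|u_I|_\infty-3>\rho/L-5$, it has at least $1+\frac13(\rho/L-5)=\frac\rho{3L}-\frac23\ge\frac\rho{6L}\ge M$ distinct sites. Adding adjacent sites one at a time from $0$, we find in it a connected subset of $M$ sites containing $0$. On $\mathcal G_M$ this subset has at least $m$ good sites.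
\end{proof}

\begin{proposition}\label{prop:exit}
Let $c_4=\delta^2/12$ and $c_5=\delta/6$. For all integers $L,\rho$ with $L_0\le L\le\rho/6$ and $r=4L$,
\begin{align}
\mathbb E\,P^0_\omega\bigl(\sigma_\rho\le c_4\rho r^{1+\kappa}\bigr)&\le Ce^{-c\rho/L},\label{eq:exit}\\
\mathbb P\Bigl(\min_{y\notin B(\rho)}d_{\mathcal U}(0,y)<c_5\rho r^{\kappa-1}\Bigr)&\le e^{-c\rho/L}.\label{eq:short}
\end{align}
\end{proposition}

\begin{proof}
Note that $M\ge\rho/(12L)=\rho/(3r)$. Fix $\omega\in\mathcal G_M$.

For \eqref{eq:exit} apply Lemma \ref{lem:steps} to the trajectory of $X$, which almost surely leaves the finite set $B(\rho)$ because $\mathcal U$ is infinite, connected and locally finite. Let $J_1<\dots<J_m$ be the first $m$ indices $i<I$ with $u_i$ good. Whether $i$ is such an index is known at time $t_i$, so the $t_{J_k}$ are stopping times. Let $\xi_k=1$ if $t_{J_k+1}-t_{J_k}>\delta r^{2+\kappa}$, and $\xi_k=0$ otherwise. The variables $\xi_1,\dots,\xi_{k-1}$ are known at time $t_{J_k+0}=t_{J_k}$. At this time the walk is in $B(z_{u},L)$ with $u=u_{J_k}$ good, and $t_{J_k+1}$ is its next exit from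 $B(z_u,2L)$. By the strong Markov property and Definition \ref{def:good}(i), $\xi_k=1$ with conditional probability at least $\delta$. If $\sum_k\xi_k>\frac12\delta m$, then
\[
\sigma_\rho\ge t_I>\tfrac12\delta m\cdot\delta r^{2+\kappa}\ge\tfrac14\delta^2Mr^{2+\kappa}\ge c_4\rho r^{1+\kappa}.
\]
By \eqref{eq:chernoff} and Lemma \ref{lem:peierls}, the left side of \eqref{eq:exit} is at most $2^{-M}+e^{-\delta M/16}$.

For \eqref{eq:short} apply Lemma \ref{lem:steps} to the $\mathcal U$-path from $0$ to a point $y\notin B(\rho)$. If $i<I$ and $u_i$ is good, then $t_{i+1}-t_i=d_{\mathcal U}(y_{t_i},y_{t_{i+1}})\ge\delta r^\kappa$ by Definition \ref{def:good}(ii). So $d_{\mathcal U}(0,y)\ge t_I\ge\frac M2\delta r^\kappa\ge c_5\rho r^{\kappa-1}$ for all such $y$, and the left side of \eqref{eq:short} is at most $\mathbb P(\mathcal G_M^c)\le2^{-M}$.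
\end{proof}

It remains to choose the block size.

\begin{proof}[Proof of Theorem \ref{thm:more}(b)]
If $t<\rho$ the probability is $0$. Let $t\ge\rho$; then $N(\rho,t)=\rho\,(t/\rho)^{-1/(1+\kappa)}\le\rho$. Let $L\ge L_0$ be minimal with $c_4\rho(4L)^{1+\kappa}\ge t$. If $L=L_0$, then $\rho/L\ge N(\rho,t)/L_0$. If $L>L_0$, then $c_4\rho(2L)^{1+\kappa}\le c_4\rho(4(L-1))^{1+\kappa}<t$, so $L\le C(t/\rho)^{1/(1+\kappa)}$. In both cases $\rho/L\ge cN(\rho,t)$. If $L\le\rho/6$, the claim follows from \eqref{eq:exit}. If $L>\rho/6$, then $cN(\rho,t)<6$, and the claim holds once $C$ is large.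
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:more}(d)]
If $\lambda^4>\rho$, then $\lambda^{-1}\rho^{5/4}<\rho$, and the event is empty because $d_{\mathcal U}(0,y)\ge|y|_\infty>\rho$. Let $\lambda^4\le\rho$. Fix $A\ge1$ with $c_5(4A)^{1/4}>1$, and let $L=\max(L_0,\lceil A\rho\lambda^{-4}\rceil)$. Then $c_5\rho(4L)^{1/4}\ge c_5(4A)^{1/4}\lambda^{-1}\rho^{5/4}>\lambda^{-1}\rho^{5/4}$. Since $\rho\lambda^{-4}\ge1$, also $L\le(L_0+A+1)\rho\lambda^{-4}$, that is, $\rho/L\ge c\lambda^4$. If $L\le\rho/6$, the claim follows from \eqref{eq:short}. If $L>\rho/6$, then $c\lambda^4<6$, and the claim holds once $C$ is large.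
\end{proof}

\section{The heat kernel}\label{sec:heat}

Theorem \ref{thm:more}(b) supplies the exponential factor. To keep the factor $t^{-d_f/d_w}$ we split the path at time $t/2$: one half must travel a distance of order $|x|$, and the other half contributes a heat kernel at a time comparable to $t$. That kernel is evaluated at the random point $X_n$, which depends on the tree. Lemma \ref{lem:diag} controls the kernel at a fixed point, and Lemma \ref{lem:env} transfers the bound to $X_n$.

Let $\langle f,f'\rangle=\sum_yf(y)f'(y)\mu_y$, and let $P=\frac12(I+Q)$ be the transition operator of $X$, where $Q$ is that of the non-lazy walk. The operator $Q$ is a self-adjoint contraction of $\ell^2(\mu)$, so $P$ is self-adjoint with spectrum in $[0,1]$. This is where laziness is used in the proof. (In Theorem \ref{thm:BCK} it is indispensable for the lower bound: the non-lazy walk on a subgraph of $\mathbb Z^2$ cannot return to $0$ at an odd time.) With $e_x=1_{\{x\}}/\mu_x$ we have $p_t(y,x)=\langle P^te_x,e_y\rangle$, and the Cauchy--Schwarz inequality for the nonnegative operator $P^t$ gives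
\begin{equation}\label{eq:CS}
p_t(y,x)\le\bigl(p_t(y,y)\,p_t(x,x)\bigr)^{1/2}\qquad\text{for all }t\ge0 .
\end{equation}

\begin{lemma}\label{lem:diag}
For every $k<\infty$ there is $C_k$ with $\mathbb E[p_t(0,0)^k]\le C_kt^{-kd_f/d_w}$ for all integers $t\ge1$.
\end{lemma}

\begin{proof}
Let $f=P^te_0=p_t(0,\cdot)$, and let $\mathcal E(f)$ be the sum of $(f(y)-f(y'))^2$ over the edges $yy'$ of $\mathcal U$. Then $\mathcal E(f)=\langle f,(I-Q)f\rangle=2\langle f,(I-P)f\rangle$. For $s\in[0,1]$ we have $(t+1)s^t(1-s)\le(1+s+\dots+s^t)(1-s)\le1$. With $\nu$ the spectral measure of $P$ at $e_0$,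
\[
\mathcal E(f)=2\int_0^1s^{2t}(1-s)\,\nu(ds)\le\frac2{t+1}\int_0^1s^t\,\nu(ds)=\frac{2p_t(0,0)}{t+1}.
\]
Let $R\ge1$. Since $\sum_yf(y)\mu_y=1$ and $\mu\ge1$, some $y\in B_{\mathcal U}(0,R)$ has $f(y)\le|B_{\mathcal U}(0,R)|^{-1}$. The Cauchy--Schwarz inequality along the path from $0$ to $y$ gives $f(0)-f(y)\le(R\,\mathcal E(f))^{1/2}\le(2Rp_t(0,0)/t)^{1/2}\le\frac12p_t(0,0)+R/t$. Hence $p_t(0,0)\le2|B_{\mathcal U}(0,R)|^{-1}+2R/t$. For $R=t^{5/13}$ we have $R^{8/5}=t/R=t^{8/13}$, so
\[
p_t(0,0)\le t^{-8/13}\bigl(2+2R^{8/5}/|B_{\mathcal U}(0,R)|\bigr).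
\]
Now use \eqref{eq:F2}.
\end{proof}

\begin{lemma}\label{lem:env}
For all integers $n,t\ge0$ and all $k\ge0$, $\ \mathbb E\,E^0_\omega\bigl[p_t(X_n,X_n)^k\bigr]\le4\,\mathbb E[p_t(0,0)^k]$.
\end{lemma}

\begin{proof}
Let $G\ge0$ be a function of the tree. By reversibility, and then by invariance of $\mathbb P$ under translation by $-y$,
\begin{align*}
\mathbb E\Bigl[\mu_0\sum_yP^0_\omega(X_n=y)\,G(\mathcal U-y)\Bigr]&=\sum_y\mathbb E\bigl[\mu_yP^y_\omega(X_n=0)\,G(\mathcal U-y)\bigr]\\
&=\sum_y\mathbb E\bigl[\mu_0P^0_\omega(X_n=-y)\,G(\mathcal U)\bigr]=\mathbb E[\mu_0G(\mathcal U)].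
\end{align*}
Take $G(\mathcal U)=p_t(0,0)^k$, so that $G(\mathcal U-y)=p_t(y,y)^k$, and use $1\le\mu_0\le4$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:more}(a) and Theorem \ref{thm:main}]
Let $q\ge1$. By \eqref{eq:CS}, the Cauchy--Schwarz inequality, translation invariance and Lemma \ref{lem:diag}, $\mathbb E[p_t(0,x)^q]\le C_qt^{-qd_f/d_w}$. This proves the claim for $|x|_\infty\le2$, where $N(|x|,t)\le C$. If $|x|_\infty\ge3$ and $t=1$, then $p_t(0,x)=0$.

Let $|x|_\infty\ge3$ and $t\ge2$. Put $\rho=\lceil|x|_\infty/2\rceil-1$, $n=\lfloor t/2\rfloor\ge t/3$ and $n'=t-n\ge t/2$. Then $\rho\ge|x|_\infty/4$: for $|x|_\infty=3$ we have $\rho=1$, and for $|x|_\infty\ge4$ we have $\rho\ge|x|_\infty/2-1\ge|x|_\infty/4$. Also $2\rho<|x|_\infty$, so $B(0,\rho)$ and $B(x,\rho)$ are disjoint, and every $y$ lies outside one of them. By the Markov property and the symmetry of $p$,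
\[
p_t(0,x)=\sum_yp_n(0,y)\,\mu_y\,p_{n'}(y,x),
\]
and each summand equals both $P^0_\omega(X_n=y)p_{n'}(y,x)$ and $P^x_\omega(X_{n'}=y)p_n(y,0)$. Use the first form for $y\notin B(0,\rho)$ and the second for $y\notin B(x,\rho)$:
\[
p_t(0,x)\le I_1+I_2,\quad I_1=E^0_\omega\bigl[1_{\{\tau_{B(0,\rho)}\le t\}}p_{n'}(X_n,x)\bigr],\quad I_2=E^x_\omega\bigl[1_{\{\tau_{B(x,\rho)}\le t\}}p_n(X_{n'},0)\bigr].
\]
By Jensen's inequality and \eqref{eq:CS}, $I_1^q\le E^0_\omega[1_{\{\sigma_\rho\le t\}}p_{n'}(X_n,X_n)^{q/2}p_{n'}(x,x)^{q/2}]$. H\"older's inequality with exponents $(3,3,3)$ for the joint law of tree and walk gives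
\[
\mathbb E[I_1^q]\le\bigl(\mathbb EP^0_\omega(\sigma_\rho\le t)\bigr)^{1/3}\bigl(\mathbb EE^0_\omega[p_{n'}(X_n,X_n)^{3q/2}]\bigr)^{1/3}\bigl(\mathbb E[p_{n'}(x,x)^{3q/2}]\bigr)^{1/3}.
\]
The first factor is at most $Ce^{-cN(\rho,t)/3}$ by Theorem \ref{thm:more}(b). Each of the other two is at most $C_qt^{-qd_f/(2d_w)}$ by Lemmas \ref{lem:diag} and \ref{lem:env}, since $n'\ge t/2$. After translation by $-x$, $I_2$ has the form of $I_1$ with $-x$ in place of $x$ and $n,n'$ exchanged, and $n\ge t/3$ gives the same bound. Hence
\[
\mathbb E[p_t(0,x)^q]\le2^{q-1}\mathbb E[I_1^q+I_2^q]\le C_q\,t^{-qd_f/d_w}e^{-cN(\rho,t)/3}.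
\]
Finally $\rho\ge|x|/(4\sqrt2)$, and $N(\cdot,t)$ is a power function, so $N(\rho,t)\ge cN(|x|,t)$. This proves (a), and $q=1$ is Theorem \ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:more}(c)]
Write $\Phi=\Phi(t,|x|^\kappa)$. If $0<\beta_2\le\beta_*$, then $\Phi^{\beta_2}\le1+\Phi^{\beta_*}$, so $e^{-c_2\Phi^{\beta_*}}\le e^{c_2}e^{-c_2\Phi^{\beta_2}}$, and Theorem \ref{thm:main} shows that $\beta_2$ is admissible. Suppose some $\beta_2>\beta_*$ were admissible. Take $x\ne0$, $R=|x|^\kappa$ and $t=\lceil R\rceil\le2R$. Then $\Phi\ge(R^{d_w-1}/2)^{1/(d_w-1)}=cR\to\infty$ as $|x|\to\infty$. Together with the lower bound of Theorem \ref{thm:BCK}, admissibility gives $c\,e^{-C\Phi^{\beta_*}}\le C'e^{-c'\Phi^{\beta_2}}$, that is, $c'\Phi^{\beta_2}\le C\Phi^{\beta_*}+\log(C'/c)$. This fails for large $\Phi$.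
\end{proof}

\begin{thebibliography}{9}

\bibitem{Lecture}
\emph{Quenched and annealed heat kernel bounds for the uniform spanning tree},
\texttt{http://depts.washington.edu/ssproc/ChungLecturers/Barlow\_lecture.pdf}.

\bibitem{BCK17}
Barlow, Croydon and Kumagai,
\emph{Subsequential scaling limits of simple random walk on the two-dimensional uniform spanning tree},
Ann. Probab. 45 (2017).

\bibitem{BM10}
Barlow and Masson,
\emph{Exponential tail bounds for loop-erased random walk in two dimensions} (2010).

\bibitem{BM11}
Barlow and Masson,
\emph{Spectral dimension and random walks on the two-dimensional uniform spanning tree},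
Comm. Math. Phys. 305 (2011).

\bibitem{Lawler}
Lawler,
\emph{The probability that planar loop-erased random walk uses a given edge} (2014).

\bibitem{Masson}
Masson,
\emph{The growth exponent for planar loop-erased random walk},
Electron. J. Probab. 14 (2009).

\end{thebibliography}
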